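# A sequence in $SL_2$ of a locally finite field along which every Fourier–Stieltjes function converges

## 1. A plausible yes: Sidon sets in abelian groups, subgroups and quotients

Let $G$ be an infinite discrete group. Inner products are linear in the first variable.

**Definition (Fourier–Stieltjes algebra).** $B(G)$ is the space of all functions $x\mapsto\langle\pi(x)\xi,\eta\rangle$ on $G$, where $\pi$ is a unitary representation of $G$ and $\xi,\eta$ are vectors in its space. Equivalently, $B(G)$ is the linear span of the positive definite functions, that is, of the $f$ with $\sum_{i,j}c_i\bar c_jf(g_j^{-1}g_i)\ge0$ for all finite choices of $g_i\in G$, $c_i\in\mathbb C$.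

**Definition (Sidon set).** $E\subseteq G$ is a Sidon set if every bounded function $g:E\to\mathbb C$ is the restriction to $E$ of some $f\in B(G)$.

**Definition (amenable).** $G$ is amenable if there is a left invariant mean on $\ell^\infty(G)$. An increasing union of finite groups $K_n$ is amenable: take the limit, along a free ultrafilter, of the averages over $K_n$. For $h\in K_m$ the averages with $n\ge m$ do not change under translation by $h$.

The problem, posed in the article "Existence of Sidon sets in discrete FC-groups", is this: does every infinite subset of every infinite discrete amenable group contain an infinite Sidon set? For abelian groups the answer is well known to be yes. The natural guess is that it stays yes, since one may throw away as many points as one likes. Let us test this.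

*The group $\bigoplus_{i\ge1}\mathbb Z/2$ and its generators $E=\{e_i\}$.* Let $g:E\to[-1,1]$. Choose independent random signs $\sigma_i$ with mean $g(e_i)$. Each $\chi_\sigma(x)=\prod_{i\in\mathrm{supp}\,x}\sigma_i$ is a character, so $f(x)=\mathbb E\,\chi_\sigma(x)=\prod_{i\in\mathrm{supp}\,x}g(e_i)$ is positive definite, and $f(e_i)=g(e_i)$. Scaling, and splitting into real and imaginary parts, shows that $E$ is a Sidon set.

*The group $\mathbb Z$.* The set $\mathbb Z$ itself is not Sidon. If $f(n)=\int e^{-in\theta}\,d\mu(\theta)$ for a complex measure $\mu$, the averages of $f$ over $1\le n\le N$ and over $-N\le n\le -1$ both tend to $\mu(\{0\})$, so $f$ is not the sign function. But every infinite subset of $\mathbb Z$ contains $n_1,n_2,\dots$ with $n_1\ne0$ and $|n_{k+1}|\ge3|n_k|$, and $\{n_k\}$ is Sidon. First, sums $\sum\varepsilon_kn_k$ with $\varepsilon_k\in\{-1,0,1\}$ are distinct: a coincidence gives $\sum\delta_kn_k=0$ with $|\delta_k|\le2$, and if $K$ is the last index with $\delta_K\ne0$, then $|n_K|\le2\sum_{k<K}|n_k|<2|n_K|(\tfrac13+\tfrac19+\cdots)=|n_K|$,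 a contradiction. Now for $|c_k|\le1$ the products $\prod_{k\le N}\bigl(1+\tfrac12c_ke^{in_k\theta}+\tfrac12\bar c_ke^{-in_k\theta}\bigr)$ are nonnegative. By distinctness of the sums they have constant term $1$ and coefficient $c_k/2$ at $e^{in_k\theta}$. A weak-$*$ limit of these probability measures has transform $c_k/2$ at $n_k$. Taking $c_k=g(n_k)/\sup|g|$ and rescaling gives every bounded $g$.

*Moving between groups.* Three properties of $B(G)$ transport Sidon sets.

- If $f\in B(G)$, then $x\mapsto f(hx)$ is in $B(G)$. So translates of Sidon sets are Sidon.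
- If $q:G\to Q$ is a homomorphism, injective on $E$, and $q(E)$ is Sidon in $Q$, then $E$ is Sidon in $G$: use $f\circ q$.
- If $H\le G$ and $f$ is positive definite on $H$, its extension by $0$ is positive definite on $G$: in $\sum c_i\bar c_jf(g_j^{-1}g_i)$ only pairs in a common left coset $gH$ contribute, and writing $g_i=gh_i$ there reduces the sum to sums on $H$. So Sidon sets of $H$ are Sidon in $G$.

Consequently the guess is right for any $E$ that has infinitely many points in a coset of an abelian subgroup, or infinite image in an abelian quotient. In the infinite dihedral group an abelian subgroup has index $2$, so every infinite $E$ is of this kind. The conclusion also holds for type I groups and solvable groups, from the abelian case and such functorial properties.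

These tools say nothing about a set that meets each coset of each proper subgroup in finitely many points, in a group without quotients. Such a set exists in an amenable group, and there the guess fails.

## 2. Convergence of all coefficients on $SL_2(\mathbb F)$

Let $\mathbb F=\bigcup_{j\ge1}\mathbb F_{2^{5^j}}$ (a nested union, since $5^j\mid5^{j+1}$) and
$$G=SL_2(\mathbb F).$$
Write $SL_2(q)=SL_2(\mathbb F_q)$. Then $q^3/2\le|SL_2(q)|=q^3-q<q^3$. $G$ is the increasing union of the finite groups $SL_2(2^{5^j})$, so it is countable, locally finite and amenable. It is also simple: $SL_2(2^m)$ is simple for $m\ge2$, so a nontrivial normal subgroup of $G$ contains $SL_2(2^{5^j})$ for all large $j$.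

Recall that $T_n\to T$ in the weak operator topology (WOT) means $\langle T_n\xi,\eta\rangle\to\langle T\xi,\eta\rangle$ for all $\xi,\eta$.

**Theorem A.** There is a sequence $(x_n)$ of distinct elements of $G$ such that for every unitary representation $\pi$ of $G$, $\pi(x_n)\to P_\pi$ in the WOT, where $P_\pi$ is the projection onto the $\pi(G)$-invariant vectors. Hence $\lim_nf(x_n)$ exists for every $f\in B(G)$.

Let $E=\{x_n\}$ and let $E'\subset E$ be infinite. A $\{0,1\}$-valued function taking both values infinitely often on $E'$ cannot extend to an $f\in B(G)$, because $f(x_n)$ converges. So no infinite subset of $E$ is Sidon, and the answer to the problem is no.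

**Theorem B.**

1. There are finite subgroups $K_0\subset K_1\subset\cdots$ with union $G$ such that for almost every $(x_n)\in\prod_nK_n$ (independent, uniform) the conclusion of Theorem A holds; the limit of $f(x_n)$ is then always the invariant mean of $f$.
2. If a discrete group $\tilde G$ contains $G$ as a subgroup, then $E$ contains no infinite Sidon set with respect to $\tilde G$ either. In particular the property fails for every amenable group containing $SL_2(\mathbb F)$.
3. (Any discrete group $G$.) An infinite set $E$ contains no infinite Sidon set if and only if every sequence of distinct points of $E$ has a subsequence along which every $f\in B(G)$ converges.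

Three checks show what Theorem A demands.

*The regular representation $\lambda$ on $\ell^2(G)$.* Its coefficients vanish at infinity, so $\lambda(x_n)\to0$ for any sequence of distinct elements. This case is free.

*Permutation representations.* Let $H<G$ be proper. Its index is infinite: otherwise the intersection of its conjugates is a normal subgroup of finite index, neither $G$ nor trivial. So $\ell^2(G/H)$ has no nonzero invariant vectors, and its coefficient between $\delta_H$ and $\delta_{gH}$ is $1_{gH}$. Theorem A forces $1_{gH}(x_n)\to0$: the sequence leaves every coset of every proper subgroup.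

*Not every infinite set works.* The upper unitriangular subgroup of $G$ is isomorphic to $(\mathbb F,+)$, a vector space over $\mathbb F_2$ of infinite dimension. An infinite linearly independent set there is Sidon, by Section 1, and it is Sidon in $G$ by extension by zero. So $G$ has infinite Sidon sets, and the $x_n$ must be chosen with care.

The proof uses five published facts.

**(F1)** For $q=2^m\ge4$ the nontrivial irreducible complex representations of $SL_2(q)$ have degree $\ge q-1$.

**(F2)** (Dickson; Huppert, *Endliche Gruppen I*, II.8.27.) A proper subgroup of $SL_2(2^m)$ is metabelian, or of order $\le60$, or isomorphic to $SL_2(2^d)$ with $d\mid m$, $d<m$. Metabelian means that the commutator subgroup is abelian; the upper triangular matrices are an example, with commutators in the unitriangular group. If $m=5^j$ then $d\le m/5$, so a non-metabelian proper subgroup has order $\le\max(60,q^{3/5})$, where $q=2^m$. This is why the degrees $5^j$ were chosen.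

**(F3)** (Product theorem: Dinai 2011; Breuillard–Green–Tao, GAFA 2011; Pyber–Szabó, JAMS 2016.) There are absolute $c,\varepsilon\in(0,1]$ such that for $q=2^m\ge4$ and any generating set $S$ of $SL_2(q)$: $S^3=SL_2(q)$ or $|S^3|\ge c|S|^{1+\varepsilon}$.

**(F4)** (Noncommutative Balog–Szemerédi–Gowers theorem; Tao, *Product set estimates for non-commutative groups*, Combinatorica 2008, Sections 4–5.) There is an absolute $C$ such that if $X$ is a finite subset of a group, $M\ge2$ and $\#\{(a,b,c,d)\in X^4:ab=cd\}\ge|X|^3/M$, then there are a set $H$ in the group and an element $g$ with $|H^3|\le CM^C|H|$, $|H|\le CM^C|X|$, $|X\cap gH|\ge|X|/(CM^C)$. The extreme case is $X$ a left coset $gH$ of a subgroup $H$ with $gH=Hg$. Then $ab=cd$ has exactly $|X|^3$ solutions, since $a,b,c\in X$ force $d=c^{-1}ab\in X$.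

**(F5)** (Godement; Dixmier, *$C^*$-algebras*, 13.8.6.) A positive definite function in $\ell^2(G)$ has the form $\langle\lambda(\cdot)v,v\rangle$ with $v\in\ell^2(G)$.

Notation: representations extend linearly to $\mathbb C[G]$. For finite nonempty $A$ put $\mu_A=\frac1{|A|}\sum_{g\in A}g$ and $\mu_A^*=\frac1{|A|}\sum_{g\in A}g^{-1}$. Finitely supported measures are identified with elements of the group algebra, so convolution is multiplication. On a group, $\|\mu\|_2^2=\sum_g|\mu(g)|^2$.

## 3. Random elements, one representation at a time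

Let $G=\bigcup K_n$ with $K_n=SL_2(q_n)$, $q_n=2^{5^{j_n}}$, $j_n$ strictly increasing. The sensible first try is to take $x_n$ random in $K_n$ and compute second moments. For a representation $\pi$ on $H$, write $\bar\pi$ for the conjugate representation and $\rho=\pi\otimes\bar\pi$.

**Lemma 1.** If a unitary representation $\pi$ of $G$ has no nonzero invariant vector, then neither does $\rho=\pi\otimes\bar\pi$. If $P_n$ is the projection onto the $\rho(K_n)$-invariant vectors, then $P_n\to0$ strongly.

*Proof.* First, $\pi$ has no nonzero finite-dimensional subrepresentation. If one has dimension $d$, then on every $K_n$ with $q_n-1>d$ it is a sum of irreducibles of degree $<q_n-1$, so it is trivial by (F1). So it is trivial on $G$, and its vectors are invariant, hence $0$. Next, an invariant vector of $\rho$ corresponds to a Hilbert–Schmidt operator $X$ commuting with $\pi(G)$. If $X\ne0$, then $X^*X$ is compact, positive, nonzero, and commutes with $\pi(G)$; an eigenspace for a nonzero eigenvalue is a nonzero finite-dimensional invariant subspace, which is impossible.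 Finally, the $P_n$ decrease, so they converge strongly to the projection onto the intersection of their ranges, which is the space of $\rho(G)$-invariant vectors, that is, $0$. $\square$

Now let $\pi$ have no invariant vectors, and let $x$ be uniform in $K_n$. The average of $\rho(x)$ is $P_n$, so
$$\mathbb E\,|\langle\pi(x)\xi,\eta\rangle|^2=\mathbb E\,\langle\rho(x)(\xi\otimes\bar\xi),\eta\otimes\bar\eta\rangle=\langle P_n(\xi\otimes\bar\xi),\eta\otimes\bar\eta\rangle\longrightarrow0.\tag{1}$$
So for one coefficient $f$, after passing to a subsequence that depends on $f$, the random sequence satisfies $f(x_n)\to0$ almost surely. By a diagonal argument the same works for countably many $f$.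

This is exactly where the attempt stops. There are uncountably many $f$, the rate in (1) depends on $f$, and so do the null set and the subsequence. No estimate at the single element $x_n$ can be uniform in $\pi$. Indeed, for any $x\in K_n$, let $K_n$ act on $\ell^2(K_n/\langle x\rangle)$ and let $v$ be $\delta_{\langle x\rangle}$ minus its mean. Since $K_n$ is not cyclic, $v\ne0$; it is orthogonal to the invariant vectors and $\langle\pi(x)v,v\rangle=\|v\|^2$.

What can be uniform is an estimate for $x_n$ averaged on both sides by large sets. At level $n$ we ask it for subsets $A,B$ of the finite group $K_{n-1}$ and for representations of the finite group $K_n$. This is a finite list of conditions, which mentions no representation of $G$.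

## 4. From a spectral gap to weak convergence

**Proposition 1.** Let $G=\bigcup_nK_n$ with $K_n=SL_2(q_n)$, $q_n=2^{5^{j_n}}$, $j_n$ strictly increasing. Let $x_n\in K_n\setminus K_{n-1}$ for all large $n$, and suppose there are $C_0,\kappa>0$ such that for all large $n$ the following holds.

(Gap) If $\pi$ is a unitary representation of $K_n$ without nonzero invariant vectors and $A,B\subset K_{n-1}$ with $|A|=|B|=a\ge1$, then
$$\|\pi(\mu_A^*x_n\mu_B)\|\le C_0a^{-\kappa}.\tag{2}$$

Then $\pi(x_n)\to P_\pi$ in the WOT for every unitary representation $\pi$ of $G$.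

An example of (2): for $A=B=K_{n-1}$, the operator $\pi(\mu_A)$ is the projection $P$ onto the $K_{n-1}$-invariant vectors, and (2) says that $\|P\pi(x_n)P\|\le C_0|K_{n-1}|^{-\kappa}$. So the subspace of $K_{n-1}$-invariant vectors and its translate by $\pi(x_n)$ are nearly orthogonal.

How could (2) help with a vector $\xi$ that is not nearly fixed by any large set? By a dichotomy. Look at which $g\in G$ nearly fix the moving vector $\pi(x_n)\xi$. If there are many, (2) applies. If there are few, then $\pi(x_n)\xi$ looks like a vector in the regular representation, where coefficients vanish at infinity for free.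

*Proof.* **Step 0. Set-up: extract a limit $T$ and a function $\varphi$.** On the invariant vectors there is nothing to prove, so we split them off and assume that $\pi$ has none. For given $\xi,\eta$, the closed span of $\pi(G)\{\xi,\eta\}$ is separable, since $G$ is countable. So we may assume that $\pi$ acts on a separable space $H$. We must show $\pi(x_n)\to0$. The unit ball of the bounded operators on $H$ is compact and metrizable in the WOT. So if $\pi(x_n)\not\to0$, there is an infinite set $S$ of indices along which $\pi(x_n)\to T\ne0$. By a diagonal argument over the countably many $g\in G$, thin $S$ so that $\pi(x_n^{-1}gx_n)$ converges in the WOT along $S$ for every $g$. Fix any unit vector $\xi$ and put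
$$\varphi(g)=\lim_{n\in S}\langle\pi(x_n^{-1}gx_n)\xi,\xi\rangle=\lim_{n\in S}\langle\pi(g)\pi(x_n)\xi,\pi(x_n)\xi\rangle.\tag{3}$$
As a pointwise limit of positive definite functions, $\varphi$ is positive definite, with $\varphi(e)=1$ and $|\varphi|\le1$. We shall prove $T\xi=0$. As $\xi$ is arbitrary and $S$ does not depend on $\xi$, this contradicts $T\ne0$.

**Step 1. Few $g$ nearly fix the moving vector: $\varphi\in\ell^t(G)$ for every $t>4/\kappa$.** To remove phases, pass to $\rho=\pi\otimes\bar\pi$ and $\zeta=\xi\otimes\bar\xi$, for which $\langle\rho(g)\zeta,\zeta\rangle=|\langle\pi(g)\xi,\xi\rangle|^2$. With $P_n$ as in Lemma 1, $p_n:=\|P_n\zeta\|^2\to0$.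

Let $A\subset G$ be finite with $|A|=a\ge1$, and let $M_n=\rho(x_n^{-1}\mu_Ax_n)$, so $\|M_n\|\le1$. Then
$$\langle M_n\zeta,\zeta\rangle=\frac1a\sum_{g\in A}|\langle\pi(x_n^{-1}gx_n)\xi,\xi\rangle|^2\longrightarrow s_A:=\frac1a\sum_{g\in A}|\varphi(g)|^2\qquad(n\in S).$$
So all vectors $M_n\zeta$ are correlated with the one vector $\zeta$. We show that (2) makes them nearly orthogonal to one another, which limits the correlation.

Let $n<n'$ in $S$ be so large that $A\subset K_{n'-1}$ and (Gap) holds at $n'$; also $x_n\in K_n\subset K_{n'-1}$. With $B=x_n^{-1}A\subset K_{n'-1}$, $|B|=a$, we have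
$$(\mu_A^*\,x_nx_{n'}^{-1}\,\mu_A)^*=\mu_A^*\,x_{n'}x_n^{-1}\,\mu_A=\mu_A^*x_{n'}\mu_B .$$
Restrict $\rho$ to $K_{n'}$. On the range of $P_{n'}$ this element acts as the identity, and on the orthogonal complement it has norm $\le C_0a^{-\kappa}$ by (2). Taking adjoints, $\rho(\mu_A^*x_nx_{n'}^{-1}\mu_A)=P_{n'}+D$ with $\|D\|\le C_0a^{-\kappa}$. Since $x_n,x_{n'}\in K_{n'}$ we have $\rho(x_n)^{-1}P_{n'}\rho(x_{n'})=P_{n'}$, so
$$M_n^*M_{n'}=\rho(x_n)^{-1}\rho(\mu_A^*x_nx_{n'}^{-1}\mu_A)\rho(x_{n'})=P_{n'}+D',\qquad\|D'\|\le C_0a^{-\kappa},$$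
$$|\langle M_{n'}\zeta,M_n\zeta\rangle|\le p_{n'}+C_0a^{-\kappa}.\tag{4}$$
Given $\epsilon>0$ and $N$, choose $n_1<\dots<n_N$ in $S$ so large that (4) holds for all pairs, $|\langle M_{n_i}\zeta,\zeta\rangle-s_A|\le\epsilon$ and $p_{n_i}\le\epsilon$. By Cauchy–Schwarz against $\zeta$, and by expanding the square,
$$N^2\big((s_A-\epsilon)_+\big)^2\le\Big\|\sum_iM_{n_i}\zeta\Big\|^2\le N+N^2(\epsilon+C_0a^{-\kappa}).$$
Divide by $N^2$, let $N\to\infty$, then $\epsilon\to0$:
$$s_A^2\le C_0a^{-\kappa}.\tag{5}$$
If $A\subset\{|\varphi|\ge s\}$ with $0<s\le1$, then $s^2\le s_A\le C_0^{1/2}a^{-\kappa/2}$, that is, $a\le C_0^{1/\kappa}s^{-4/\kappa}$. As $A$ was any finite subset of the level set, $\#\{|\varphi|\ge s\}\le C_0^{1/\kappa}s^{-4/\kappa}$. Hence, for $t>4/\kappa$,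
$$\sum_g|\varphi(g)|^t=\int_0^1ts^{t-1}\#\{|\varphi|\ge s\}\,ds\le C_0^{1/\kappa}\int_0^1ts^{t-1-4/\kappa}\,ds<\infty .$$

**Step 2. A tensor power of $T\xi$ lies in the part of the representation that comes from $\lambda$.** Choose an integer $r>2/\kappa$. Then $\varphi^r\in\ell^2(G)$ by Step 1, and $\varphi^r$ is positive definite, being a product of positive definite functions. By (F5), $\varphi^r=\langle\lambda(\cdot)v,v\rangle$ with $v\in\ell^2(G)$. Put $\pi_r=\pi^{\otimes r}$, $\xi_r=\xi^{\otimes r}$, $T_r=T^{\otimes r}$. Along $S$, $\pi_r(x_n)\to T_r$ in the WOT: this is clear between simple tensors, and the operators are bounded. Put $\eta_r=T_r\xi_r=(T\xi)^{\otimes r}$.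

For $b\in\mathbb C[G]$, $\pi_r(b)\pi_r(x_n)\xi_r\to\pi_r(b)\eta_r$ weakly, and the norm is weakly lower semicontinuous, so
$$\|\pi_r(b)\eta_r\|^2\le\liminf_{n\in S}\|\pi_r(b)\pi_r(x_n)\xi_r\|^2=\lim_{n\in S}\sum_g(b^*b)(g)\langle\pi(x_n^{-1}gx_n)\xi,\xi\rangle^r=\sum_g(b^*b)(g)\varphi(g)^r=\|\lambda(b)v\|^2 .$$
So $\lambda(b)v\mapsto\pi_r(b)\eta_r$ is well defined and contractive. It extends to the closure of $\lambda(\mathbb C[G])v$ and, by $0$ on the orthogonal complement, to a bounded intertwiner $R_0:\ell^2(G)\to H^{\otimes r}$ with $R_0v=\eta_r$.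

**Step 3. On that part $T_r$ vanishes.** Let $H_\lambda$ be the closed linear span of the ranges of all bounded intertwiners from $\lambda$ to $\pi_r$. It is $\pi_r(G)$-invariant, so the projection $z$ onto it commutes with every $\pi_r(g)$, hence with the WOT limit $T_r$. For an intertwiner $R$, $w\in\ell^2(G)$ and $\theta\in H^{\otimes r}$,
$$\langle\pi_r(x_n)Rw,\theta\rangle=\langle\lambda(x_n)w,R^*\theta\rangle\to0,$$
because coefficients of $\lambda$ vanish at infinity and the $x_n$, for large $n$, are distinct. So $T_r=0$ on $H_\lambda$. By Step 2, $\eta_r\in H_\lambda$, and therefore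
$$\eta_r=z\eta_r=zT_r\xi_r=T_rz\xi_r=0 .$$
Thus $\|T\xi\|^r=\|\eta_r\|=0$, so $T\xi=0$. $\square$

## 5. The gap for a random element: what a trace bound gives and what it does not

**Proposition 2.** There is an absolute $\kappa\in(0,\frac1{10})$ such that the following holds. Let $q_0=2^{5^j}$, $j\ge1$, $K=SL_2(q_0)$, $\delta>0$. For all sufficiently large $q=2^{5^i}$ (depending on $q_0,\delta$), all but a proportion $\delta$ of $x\in SL_2(q)$ satisfy $x\notin K$ and
$$\|\pi(\mu_A^*x\mu_B)\|\le2a^{-\kappa}\tag{6}$$
for all unitary representations $\pi$ of $SL_2(q)$ without nonzero invariant vectors and all $A,B\subset K$ with $|A|=|B|=a\ge1$.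

For $a<2^{10}$ the bound is trivial, since $2a^{-\kappa}\ge2\cdot2^{-10\kappa}\ge1$. From now on $a\ge2^{10}$. Let $m=|K|<q_0^3$ and take $i>j$, so that $q\ge q_0^5>m$.

The model is a generic $x$, free from $K$. Let $F=K*\langle y\rangle$, with $y$ of infinite order. Every $w\in F$ has a unique normal form
$$w=k_0y^{s_1}k_1y^{s_2}\cdots y^{s_p}k_p,\qquad p\ge0,\ s_i\in\mathbb Z\setminus\{0\},\ k_i\in K,\ k_1,\dots,k_{p-1}\ne e.$$
Let $\ell(w)=\sum|s_i|$, the number of letters $y^{\pm1}$. For example, $\ell(k)=0$ for $k\in K$, and $\ell(kyk'y^{-2})=3$ for $k'\ne e$. Let $w(x)\in SL_2(q)$ be the image of $w$ under the homomorphism that sends $y$ to $x$ and is the identity on $K$. Put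
$$\theta=\mu_A^*y\mu_B,\qquad\nu=\theta\theta^*,\qquad k=\Big\lceil\frac{2\log q}{\log a}\Big\rceil .$$
Then $\nu$ is a symmetric probability measure on $F$, supported in $\{\ell\le2\}$. Since $a\le m<q$, we have $\log q/\log a>1$, so $k\le3\log q/\log a\le3\log q$. Let $\omega=\omega_x$ be the image of $\nu^{*k}$ under $y\mapsto x$, a symmetric probability measure on $SL_2(q)$.

Here is the direct approach, and its failure. Put $\theta_x=\mu_A^*x\mu_B$. For an irreducible $\pi$ of dimension $d$, Parseval on $SL_2(q)$ gives $d\,\|\pi(\omega)\|^2\le|SL_2(q)|\,\|\omega\|_2^2$, and $\pi(\omega)=(\pi(\theta_x)\pi(\theta_x)^*)^k$. With $d\ge q-1$ from (F1), a useful bound needs $\|\omega\|_2^2$ to be smaller than $q^{-2}$ by a power of $q$. Now $\|\omega\|_2^2$ is the probability that a random word takes the value $1$ at $x$. For a fixed nontrivial word this has probability about $1/q$ or less over $x$, because it is a polynomial condition. So for typical $x$ we shall only get $\|\omega\|_2^2\le q^{-9/10}$. The Parseval bound is then $\|\pi(\omega)\|^2\le q^{21/10}/(q-1)$, worse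 than the trivial bound $1$.

So the exponent must be brought from $-9/10$ down to $-21/10$. A bounded number of further convolutions does this, by the product theorem, provided $\omega$ does not concentrate on cosets of proper subgroups. Section 6 proves the word estimates, including one for a double commutator, a word that detects metabelian subgroups. Section 7 does the rest.

## 6. Random words in $K*\langle y\rangle$ and their values in $SL_2(q)$

**Lemma 2.** $\|\lambda_F(\theta)\|\le2a^{-1/2}$. Hence
$$\max_w\nu^{*2k}(w)\le(4/a)^{2k}\le q^{-16/5}.\tag{7}$$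

*Proof.* **Step 1. Cut $\lambda(y)$ in two according to the first letter.** Let $E_+$ (resp. $E_-$) be the set of elements whose normal form begins with a positive (resp. negative) power of $y$, and let $P_\pm$ be the projection onto $\ell^2(E_\pm)$. If $u\notin E_-$, then $u=e$, or $u$ begins with a nontrivial letter of $K$, or with a positive power of $y$; in each case $yu\in E_+$. Hence $\lambda(y)=P_+\lambda(y)(1-P_-)+\lambda(y)P_-$. Since $\lambda$ of a probability measure is a contraction,
$$\|\lambda(\theta)\|=\|\lambda(\mu_A)^*\lambda(y)\lambda(\mu_B)\|\le\|\lambda(\mu_A)^*P_+\|+\|P_-\lambda(\mu_B)\|.$$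

**Step 2. Each part has norm at most $a^{-1/2}$.** We have $\|P_-\lambda(\mu_B)\|^2=\|P_-\lambda(\mu_B\mu_B^*)P_-\|$. The element $\mu_B\mu_B^*$ is supported in $K$ and has coefficient $a/a^2=1/a$ at $e$. For $e\ne h\in K$, the elements of $hE_-$ begin with the letter $h$, so $hE_-\cap E_-=\emptyset$ and $P_-\lambda(h)P_-=0$. So the norm is $\frac1a\|P_-\|\le\frac1a$. In the same way $\|\lambda(\mu_A)^*P_+\|^2=\|P_+\lambda(\mu_A\mu_A^*)P_+\|\le\frac1a$.

**Step 3. The pointwise bound.** $\nu^{*2k}(w)=\langle\lambda(\nu)^{2k}\delta_e,\delta_w\rangle\le\|\lambda(\theta)\|^{4k}\le(4/a)^{2k}$. As $a\ge2^{10}$, $4\le a^{1/5}$, so $4/a\le a^{-4/5}$. As $a^k\ge q^2$, $(4/a)^{2k}\le a^{-8k/5}\le q^{-16/5}$. $\square$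

**Lemma 3.** If $e\ne w\in F$ and $\ell(w)\le N$, $N\ge1$, then $\Pr_{x\in SL_2(q)}(w(x)=1)\le6N/q$.

*Proof.* If $w\in K\setminus\{e\}$ then $w(x)=w\ne1$ always. So let $p\ge1$ in the normal form.

**Step 1. One matrix over a big field with $w(x)\ne1$, by ping-pong.** Let $\Omega=\overline{\mathbb F_2}$ and $\mathbb L=\Omega((t))$. A point of $P^1(\mathbb L)$ has homogeneous coordinates in $\Omega[[t]]$, not both divisible by $t$; putting $t=0$ defines $\mathrm{red}:P^1(\mathbb L)\to P^1(\Omega)$, which is $SL_2(\Omega)$-equivariant.

The group $K$ acts freely on the $K$-invariant set $P^1(\Omega)\setminus P^1(\mathbb F_{q_0^2})$. Indeed a point $z$ there, fixed by $\begin{pmatrix}\alpha'&\beta'\\\gamma'&\delta'\end{pmatrix}\in K$, satisfies $\gamma'z^2+(\delta'-\alpha')z-\beta'=0$. As $z$ does not have degree $\le2$ over $\mathbb F_{q_0}$, all coefficients vanish; the matrix is scalar of determinant $1$, hence $1$ in characteristic $2$.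

This set is infinite. Choose $\alpha,\beta$ in it in different $K$-orbits, and $\gamma\in P^1(\Omega)\setminus(K\alpha\cup K\beta)$. Choose $h\in SL_2(\Omega)$ with $h\infty=\alpha$, $h0=\beta$ (columns representing $\alpha,\beta$, one of them rescaled to get determinant $1$). Let
$$x=h\begin{pmatrix}t^{-1}&0\\0&t\end{pmatrix}h^{-1}\in SL_2(\mathbb L).$$
The diagonal matrix acts as $z\mapsto t^{-2}z$. For $s\ge1$ its $s$-th power sends every point with reduction $\ne0$ (that is, $\infty$ or valuation $\le0$) to a point with reduction $\infty$, and its $(-s)$-th power sends $\{\mathrm{red}\ne\infty\}$ into $\{\mathrm{red}=0\}$. Conjugating by $h$: $x^s$ maps $\{\mathrm{red}\ne\beta\}$ into $\{\mathrm{red}=\alpha\}$, and $x^{-s}$ maps $\{\mathrm{red}\ne\alpha\}$ into $\{\mathrm{red}=\beta\}$.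

Let $\mathrm{red}(z)=\gamma$ and apply $w(x)=k_0x^{s_1}k_1\cdots x^{s_p}k_p$ to $z$ from the right. First, $\mathrm{red}(k_pz)=k_p\gamma\notin\{\alpha,\beta\}$. After each power of $x$ the reduction lies in $\{\alpha,\beta\}$. The next letter $k_i\ne e$ ($1\le i\le p-1$) moves it off $\{\alpha,\beta\}$: it moves $\alpha$ by freeness, and cannot send it to $\beta$, which is in another orbit; similarly for $\beta$. At the end, $\mathrm{red}(w(x)z)\in K\alpha\cup K\beta$, so $\mathrm{red}(w(x)z)\ne\gamma$. Hence $w(x)z\ne z$ and $w(x)\ne1$.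

**Step 2. A nonzero polynomial.** Write $(a,b,c,d)$ for the entries of the variable matrix $y$ (in this proof $a$ is not $|A|$). The entries of $y^{-1}$ are linear in those of $y$, so each entry of $w(y)-1$ is given by a polynomial over $\mathbb F_{q_0}$ of degree $\le N$ in $a,b,c,d$. By Step 1 some entry $f$ has $f(x)\ne0$. Put
$$\tilde f(a,b,c)=a^Nf\big(a,b,c,(1+bc)/a\big).$$
A monomial $a^{i_1}b^{i_2}c^{i_3}d^{i_4}$ of degree $\le N$ becomes $a^{N+i_1-i_4}b^{i_2}c^{i_3}(1+bc)^{i_4}$, a polynomial of degree $\le N+i_1+i_2+i_3+i_4\le2N$. So $\tilde f$ is a polynomial of degree $\le2N$. It is not zero. The upper left entry of the $x$ of Step 1 is $h_{11}h_{22}t^{-1}-h_{12}h_{21}t$, which is not $0$ because $h_{11}h_{22}-h_{12}h_{21}=1$. Hence $\tilde f$ takes a nonzero value at the entries of $x$.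

**Step 3. Counting.** The matrices in $SL_2(q)$ with $a\ne0$ are parametrized by $(a,b,c)$, and those with $w=1$ satisfy $\tilde f=0$; by the Schwartz–Zippel bound there are at most $2Nq^2$. At most $q^2$ matrices have $a=0$. So the probability is at most $(2N+1)q^2/(q^3/2)\le6N/q$. $\square$

**Lemma 4.** Let $W_1,\dots,W_4$ be independent with law $\nu^{*2k}$ and $U=[[W_1,W_2],[W_3,W_4]]$. Then $\Pr(U=e)\le(m+34k)^2q^{-16/5}$.

*Proof.* **Step 1. A tree on which $F$ acts.** Take as vertices the cosets $fK$, and for each $f\in F$ an edge joining $fK$ and $fyK$. The neighbors of $fK$ are $fhy^{\pm1}K$ with $h\in K$. The step $hy$ uses the edge $fh$, and the step $hy^{-1}$ uses the edge $fhy^{-1}$. A path from $K$ has the form $K,\ h_0y^{\epsilon_1}K,\ h_0y^{\epsilon_1}h_1y^{\epsilon_2}K,\dots$ with $\epsilon_i=\pm1$. It goes straight back along the edge just used exactly when $h_i=e$ and $\epsilon_{i+1}=-\epsilon_i$. If this never happens and the path has $L\ge1$ steps, then $h_0y^{\epsilon_1}\cdots y^{\epsilon_L}$ has $\ell=L$, so it is not in $K$ and the path does not close.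 As $F$ is transitive on vertices, there are no cycles. The graph is connected because $K$ and $y$ generate $F$. So it is a tree (the Bass–Serre tree), and with $o=K$,
$$d(o,wo)=\ell(w).$$
In particular $\ell(w^{-1})=\ell(w)$ and $\ell(ww')\le\ell(w)+\ell(w')$. Left multiplication is an action; it preserves the direction $fK\to fyK$ of edges, so there are no inversions, and edge stabilizers are trivial. The stabilizer of $fK$ is $fKf^{-1}$.

**Step 2. Centralizers are small.** Recall that an automorphism of a tree without inversion either fixes a vertex (elliptic) or translates a unique axis by some $\tau\ge1$ and moves every vertex by at least $\tau$ (hyperbolic). For $u\ne e$ let $C(u)$ be its centralizer. If $u$ is elliptic, it fixes exactly one vertex, since two fixed vertices would give a fixed edge. Then $C(u)$ fixes that vertex, so $C(u)$ lies in a conjugate of $K$, and $|C(u)|\le m$. If $u$ is hyperbolic, $C(u)$ preserves its axis. It acts on the axis by translations, because a reflection does not commute with a nontrivial translation, and faithfully, because an element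 trivial on the axis fixes an edge. So $C(u)=\langle c_0\rangle$ with $c_0$ hyperbolic, and $\ell(c_0^i)=d(o,c_0^io)\ge|i|$. In both cases
$$\#\{c\in C(u):\ell(c)\le L\}\le\max(m,2L+1).\tag{8}$$

**Step 3. Counting commutators.** Elements of the support of $\nu^{*2k}$ have $\ell\le4k$. Let $M_0=\max\nu^{*2k}\le q^{-16/5}$, by (7). Let $w_1\ne e$. Since $[w_1,w_2]=w_1w_2w_1^{-1}w_2^{-1}$, the equation $[w_1,w_2]=g$ prescribes $w_2w_1^{-1}w_2^{-1}$, so its solutions $w_2$ lie in one left coset of $C(w_1)$. Two solutions in the support differ by an element of $C(w_1)$ of length $\le8k$. By (8) there are at most $Z=\max(m,16k+1)$ of them. Adding the event $W_1=e$,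
$$\Pr([W_1,W_2]=g)\le(1+Z)M_0\qquad\text{for every }g\in F.$$
In particular $\Pr([W_3,W_4]=e)\le(1+Z)M_0$. If $u'=[W_3,W_4]\ne e$, then $U=e$ forces $[W_1,W_2]\in C(u')$, of length $\le16k$. This leaves at most $Z'=\max(m,32k+1)$ values, each of probability $\le(1+Z)M_0$ by independence. Hence
$$\Pr(U=e)\le(1+Z')(1+Z)M_0\le(m+34k)^2q^{-16/5}.\qquad\square$$

## 7. Non-concentration, flattening, and the proof of Proposition 2

**Step 1. Choice of good $x$: transfer the word estimates to $SL_2(q)$.** The measure $\omega_x^{*2}$ is the image of $\nu^{*2k}$, and $\omega_x^{*2}(1)=\|\omega_x\|_2^2$ by symmetry. Use Lemma 3 for nontrivial words, with $\ell(W_i)\le4k$ and $\ell(U)\le4\cdot16k=64k$, and (7) and Lemma 4 for the trivial word. Averaging over uniform $x$, for $q$ large (recall that $m$ is fixed and $k\le3\log q$),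
$$\mathbb E_x\,\omega_x^{*2}(1)\le q^{-1}+\tfrac{24k}q\le\tfrac{25k}q,\qquad\mathbb E_x\Pr(U(x)=1)\le q^{-1}+\tfrac{384k}q\le\tfrac{385k}q .$$
By Markov's inequality, for a given pair $(A,B)$ and outside a proportion $410k\,q^{-1/10}$ of $x$,
$$\|\omega\|_2^2\le q^{-9/10},\qquad\Pr(U(x)=1)\le q^{-9/10}.\tag{9}$$
There are at most $4^m$ pairs, and $K$ is a proportion of $SL_2(q)$ that tends to $0$ as $q\to\infty$. So for $q$ large (depending on $q_0,\delta$), all but a proportion $\delta$ of $x$ satisfy $x\notin K$ and (9) for all pairs with $a\ge2^{10}$. Fix such an $x$ and a pair $(A,B)$.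

**Step 2. Non-concentration on cosets of proper subgroups.** Let $H_0<SL_2(q)$ be proper. If $H_0$ is metabelian and $W_1(x),\dots,W_4(x)\in H_0$, then $U(x)$ is a commutator of two elements of the abelian group $[H_0,H_0]$, so $U(x)=1$. The $W_i(x)$ are independent with law $\omega^{*2}$, hence $\omega^{*2}(H_0)^4\le\Pr(U(x)=1)\le q^{-9/10}$ and $\omega^{*2}(H_0)\le q^{-9/40}$. If $H_0$ is not metabelian, then $|H_0|\le q^{3/5}$ for $q$ large by (F2). By Cauchy–Schwarz $\omega^{*2}(g)\le\|\omega\|_2^2$ for all $g$, so $\omega^{*2}(H_0)\le q^{3/5-9/10}=q^{-3/10}$. In both cases $\omega^{*2}(H_0)\le q^{-1/5}$.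

If $X,Y$ are independent with law $\omega$, so is the pair $X^{-1},Y$, and $X,Y\in gH_0$ implies $X^{-1}Y\in H_0$. So $\omega(gH_0)^2\le\omega^{*2}(H_0)$. Moreover $\omega^{*(i+1)}(gH_0)=\sum_h\omega(h)\,\omega^{*i}(h^{-1}gH_0)\le\sup_{g'}\omega^{*i}(g'H_0)$. Therefore
$$\sup_g\omega^{*i}(gH_0)\le q^{-1/10}\qquad(i\ge1,\ H_0\text{ proper}).\tag{10}$$

**Step 3. Flattening: each self-convolution gains a power of $q$.** This is the following lemma, for the fixed $x$ and $(A,B)$.

**Lemma 5.** There is an absolute $\varepsilon_1>0$ such that for $q$ larger than an absolute constant: if $\mu=\omega^{*i}$ with $i\ge1$ and $\|\mu\|_2^2>q^{-21/10}$, then $\|\mu*\mu\|_2\le q^{-\varepsilon_1}\|\mu\|_2$.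

*Proof.* Let $\varepsilon_1>0$ be an absolute constant, to be chosen at the end of (ii) in terms of constants that do not depend on it. Let $Q=q^{\varepsilon_1}\ge2$ and $\Delta=\|\mu\|_2^2$. Convolution with a probability measure does not increase $\ell^2$-norms, so $\Delta\in(q^{-21/10},q^{-9/10}]$. Suppose $\|\mu*\mu\|_2>\sqrt\Delta/Q$.

*(i) Replace $\mu$ by the indicator of a set.* Write $\mu=\mu_<+\mu_m+\mu_>$, the restrictions to $\{\mu\le\Delta/16Q^2\}$, to $X=\{\Delta/16Q^2<\mu<16Q^2\Delta\}$, and to $\{\mu\ge16Q^2\Delta\}$. Then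
$$\|\mu_<\|_2^2\le\frac{\Delta}{16Q^2}\|\mu\|_1=\frac\Delta{16Q^2},\qquad\|\mu_>\|_1\le\frac{\|\mu\|_2^2}{16Q^2\Delta}=\frac1{16Q^2}.$$
With $\mu_s=\mu_<+\mu_>$ we have $\mu*\mu-\mu_m*\mu_m=\mu_s*\mu+\mu_m*\mu_s$. Using $\|\alpha*\beta\|_2\le\min(\|\alpha\|_1\|\beta\|_2,\|\alpha\|_2\|\beta\|_1)$, with the $\ell^2$-norm on $\mu_<$ and the $\ell^1$-norm on $\mu_>$,
$$\|\mu*\mu-\mu_m*\mu_m\|_2\le2\sqrt\Delta\Big(\frac1{4Q}+\frac1{16Q^2}\Big)\le\frac{9\sqrt\Delta}{16Q},$$
where the last inequality uses $Q\ge2$. So $\|\mu_m*\mu_m\|_2\ge\frac{7\sqrt\Delta}{16Q}$. Since $\mu_m\le16Q^2\Delta\,1_X$,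
$$\|1_X*1_X\|_2^2\ge c_1\Delta^{-3}Q^{-10},\qquad c_1=49\cdot16^{-6}.$$
Also $|X|\le16Q^2/\Delta$, because $\mu$ has mass $1$. So the right side is $\ge c_2Q^{-16}|X|^3$ with $c_2=49\cdot16^{-9}$. And $\|1_X*1_X\|_2^2=\#\{(a,b,c,d)\in X^4:ab=cd\}\le|X|^3$, so $|X|\ge c_3Q^{-10/3}/\Delta$ with $c_3=c_1^{1/3}$.

*(ii) Pass to a set of small tripling.* Apply (F4) with $M=Q^{16}/c_2$. Using the two bounds on $|X|$ and $\mu>\Delta/16Q^2$ on $X$, we get $H$, $g$ and an absolute $C_2\ge1$ (depending only on $C,c_2,c_3$) with
$$|H^3|\le C_2Q^{C_2}|H|,\qquad C_2^{-1}Q^{-C_2}\Delta^{-1}\le|H|\le C_2Q^{C_2}\Delta^{-1},\qquad\mu(gH)\ge|X\cap gH|\frac\Delta{16Q^2}\ge C_2^{-1}Q^{-C_2}.\tag{11}$$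
Now choose $\varepsilon_1$ with $C_2\varepsilon_1\le\min(\frac1{100},\frac\varepsilon{20})$, where $\varepsilon$ is from (F3).

*(iii) Contradiction in every case, for $q$ large.* If $H$ generates a proper subgroup $H_0$, then $\mu(gH_0)\ge C_2^{-1}q^{-1/100}$, contradicting (10). Otherwise (F3) applies to $H$. If $H^3=SL_2(q)$, then by (11) $q^3/2\le C_2^2Q^{2C_2}\Delta^{-1}\le C_2^2q^{2/100+21/10}$, which is false. If $|H^3|\ge c|H|^{1+\varepsilon}$, then $c|H|^\varepsilon\le C_2Q^{C_2}\le C_2q^{\varepsilon/20}$, while $|H|\ge C_2^{-1}q^{-1/100+9/10}\ge C_2^{-1}q^{4/5}$ gives $c|H|^\varepsilon\ge cC_2^{-\varepsilon}q^{4\varepsilon/5}$, which is larger. $\square$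

**Step 4. Conclusion: Parseval now wins.** Let $J=\lceil0.6/\varepsilon_1\rceil$. Start from $\|\omega\|_2^2\le q^{-9/10}$ and apply Lemma 5 to $\omega^{*2^i}$, $0\le i<J$. Each application multiplies the squared norm by at most $q^{-2\varepsilon_1}$, unless it is already $\le q^{-21/10}$, in which case it stays so. As $0.9+2\varepsilon_1J\ge2.1$, the measure $\mu=\omega^{*2^J}$ satisfies $\|\mu\|_2^2\le q^{-21/10}$.

Let $\pi$ be a nontrivial irreducible representation of $SL_2(q)$, of dimension $d\ge q-1$ by (F1). Summing over all irreducible $\sigma$, of dimension $d_\sigma$,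
$$d\,\|\pi(\mu)\|^2\le\sum_\sigma d_\sigma\|\sigma(\mu)\|_{HS}^2=|SL_2(q)|\,\|\mu\|_2^2\le q^{9/10}.$$
With $\theta_x=\mu_A^*x\mu_B$ we have $\pi(\mu)=(\pi(\theta_x)\pi(\theta_x)^*)^{k2^J}$, so for $q$ large
$$\|\pi(\theta_x)\|^{4k2^J}=\|\pi(\mu)\|^2\le\frac{q^{9/10}}{q-1}\le q^{-1/20}.$$
Hence $\|\pi(\theta_x)\|\le q^{-1/(80k2^J)}$, and $1/k\ge\log a/(3\log q)$ turns this into $\|\pi(\theta_x)\|\le a^{-\kappa}$ with
$$\kappa=\frac1{240\cdot2^J},$$
an absolute constant in $(0,\frac1{10})$. A general $\pi$ without nonzero invariant vectors is a direct sum of nontrivial irreducible ones, so (6) holds. This proves Proposition 2. $\square$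

The choice $k\approx2\log q/\log a$ is what makes the bound a power of $a$: small sets need long words to spread out, and the root extracted at the end is correspondingly weaker.

## 8. Choosing the levels: Theorem A, and Theorem B(1), (2)

*Proof of Theorem A.* Let $q_0=2^5$ and $K_0=SL_2(q_0)$. Given $K_{n-1}=SL_2(q_{n-1})$, apply Proposition 2 with $K=K_{n-1}$ and $\delta=2^{-n}$ to choose $q_n=2^{5^{j_n}}$ with $j_n>j_{n-1}$. Put $K_n=SL_2(q_n)\supset K_{n-1}$, call $x\in K_n$ good if $x\notin K_{n-1}$ and (6) holds for $x$, and let $x_n$ be any good element, $n\ge1$. Since $j_n\to\infty$, $\bigcup K_n=G$. The $x_n$ are distinct, as $x_n\in K_n\setminus K_{n-1}$. (Gap) holds with $C_0=2$ and the absolute $\kappa$. Proposition 1 gives $\pi(x_n)\to P_\pi$ in the WOT for every $\pi$, and so $f(x_n)\to\langle P_\pi\xi,\eta\rangle$ for $f=\langle\pi(\cdot)\xi,\eta\rangle\in B(G)$. $\blacksquare$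

As shown after the statement of Theorem A, $E=\{x_n:n\ge1\}$ is an infinite subset of the infinite amenable group $G$ that contains no infinite Sidon set. So the statement in the problem is false.

*Proof of Theorem B(1).* Take the same $K_n$. For $n\ge1$ the proportion of $x\in K_n$ that are not good is at most $2^{-n}$, which is summable. By Borel–Cantelli, for almost every $(x_n)\in\prod K_n$ the element $x_n$ is good for all large $n$, and Proposition 1 only needs this. To identify the limit, let $\mathfrak m$ be any invariant mean and $f=\langle\pi(\cdot)\xi,\eta\rangle$. Define $\xi'$ by $\langle\xi',\eta'\rangle=\mathfrak m(\langle\pi(\cdot)\xi,\eta'\rangle)$ for all $\eta'$. Then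
$$\langle\pi(h)\xi',\eta'\rangle=\mathfrak m\big(x\mapsto\langle\pi(x)\xi,\pi(h^{-1})\eta'\rangle\big)=\mathfrak m\big(x\mapsto\langle\pi(hx)\xi,\eta'\rangle\big)=\langle\xi',\eta'\rangle,$$
so $\xi'$ is invariant. For invariant $\eta'$, $\langle\xi',\eta'\rangle=\langle\xi,\eta'\rangle$. Hence $\xi'=P_\pi\xi$ and $\mathfrak m(f)=\langle P_\pi\xi,\eta\rangle=\lim f(x_n)$. $\blacksquare$

*Proof of Theorem B(2).* If $f\in B(\tilde G)$, restricting the representation to $G$ shows $f|_G\in B(G)$. So $f(x_n)$ converges, and the argument with a $\{0,1\}$-valued function applies again. $\blacksquare$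

## 9. Sidon sets as $\ell^1$-sequences in $C^*(G)$: Theorem B(3)

Let $G$ be any discrete group and let $u_x\in C^*(G)$ be the canonical unitaries. By Eymard, $B(G)=C^*(G)^*$, with $f(u_x)=f(x)$.

**Step 1. Sidon means equivalent to the $\ell^1$-basis.** Let $E'\subset G$ and let $R:\ell^1(E')\to C^*(G)$, $\delta_x\mapsto u_x$. Its adjoint is the restriction map $B(G)\to\ell^\infty(E')$, and $E'$ is Sidon exactly when this adjoint is onto. The adjoint is onto if and only if $R$ is bounded below. Indeed, if $R$ is bounded below, a functional on $\ell^1(E')$ defines one on the range of $R$, which extends by Hahn–Banach. Conversely, if $R^*$ is onto, the open mapping theorem gives $C'$ such that each functional of norm $\le1$ on $\ell^1(E')$ is $R^*f$ with $\|f\|\le C'$, so $\|v\|\le C'\|Rv\|$. Thus $E'$ is Sidon if and only if $\{u_x\}_{x\in E'}$ is equivalent to the unit vector basis of $\ell^1(E')$.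

**Step 2. If $E$ contains no infinite Sidon set, convergent subsequences exist.** Take a sequence of distinct points of $E$. Rosenthal's $\ell^1$-theorem (complex case: Dor) applies to the corresponding $u_x$. It gives a subsequence equivalent to the $\ell^1$-basis, which is an infinite Sidon set by Step 1 and so excluded, or a subsequence $(y_n)$ with $(u_{y_n})$ weakly Cauchy. The latter says that $f(y_n)$ converges for every $f\in B(G)$.

**Step 3. The converse.** Suppose $E$ contains an infinite Sidon set, and let $(y_n)$ be a sequence of distinct points of it. For any subsequence, the function equal to $0$ and $1$ alternately along it (and $0$ at the other points of the Sidon set) extends to an $f\in B(G)$, which does not converge along it. So no subsequence of $(y_n)$ makes every $f\in B(G)$ converge. $\blacksquare$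

Against this criterion, the example of Theorem A is extreme: no passage to subsequences is needed. The whole sequence $(u_{x_n})$ is weakly Cauchy in $C^*(G)$, and in $W^*(G)=C^*(G)^{**}$ it converges weak-$*$ to the projection onto the invariant vectors. To see the last point, apply Theorem A to the universal representation $\pi_u$: the WOT limit $P_{\pi_u}$ of the $\pi_u(x_n)$ lies in $\pi_u(G)''=W^*(G)$, and $f(x_n)\to\langle P_{\pi_u}\xi,\eta\rangle$ whenever $f=\langle\pi_u(\cdot)\xi,\eta\rangle$, a form that every $f\in B(G)=C^*(G)^*$ takes.
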